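# Nondiscrete homogeneous spaces of the second category are $\omega$-resolvable

## 1. Three theorems on splitting a space into dense pieces

**Theorem 1.** Every nondiscrete homogeneous Hausdorff space of the second category is $\omega$-resolvable, and hence resolvable.

The proof is in ZFC. Let us unpack the words.

**Definition (resolvability).** A nonempty space $X$ is *resolvable* if it can be partitioned into two dense subsets, and *$\omega$-resolvable* if it can be partitioned into countably infinitely many pairwise disjoint dense subsets. We call a space *irresolvable* if it is not resolvable.

It is enough to find infinitely many pairwise disjoint dense sets $D_1,D_2,\dots$, because any points left over can be added to $D_1$. An $\omega$-resolvable space is resolvable: take $D_1$ and its complement. A space with an isolated point $x$ is irresolvable, because every dense set contains $x$.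

**Definition (homogeneity).** $X$ is *homogeneous* if for any $x,y\in X$ there is a homeomorphism $h\colon X\to X$ with $h(x)=y$.

**Definition (category).** A set $N\subseteq X$ is *nowhere dense* if every nonempty open set contains a nonempty open subset missing $N$. A countable union of nowhere dense sets is *meager*. $X$ is *of the second category* if $X$ is not meager in itself, and *Baire* if every nonempty open subset of $X$ is nonmeager.

A nonempty Baire space is of the second category, but not conversely. The disjoint sum of $\mathbb R$ and $\mathbb Q$ is of the second category because of the summand $\mathbb R$, and it is not Baire because the open summand $\mathbb Q$ is a countable union of nowhere dense points.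

Two hypotheses of Theorem 1 are easily seen to matter. A nonempty discrete space is homogeneous, Hausdorff and of the second category, but irresolvable. The two-point indiscrete space is homogeneous, nondiscrete and of the second category (its only nowhere dense subset is $\emptyset$). It is resolvable into its two points, but a two-point set has no infinite partition into nonempty sets, so it is not $\omega$-resolvable. So "Hausdorff" cannot be removed.

The problem is taken from "Resolvability of left topological groups" (https://elib.gsu.by/bitstream/123456789/22218/1/Protasov_Resolvability.pdf). The background is this. A *left topological group* is a group with a Hausdorff topology in which every left shift $x\mapsto gx$ is continuous, and every nondiscrete left topological group of the second category is $\omega$-resolvable. Such a group is homogeneous, since the shift by $yx^{-1}$ takes $x$ to $y$ and has the shift by $xy^{-1}$ as its inverse. The question is whether homogeneity alone suffices.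

Theorem 1 will come out of a statement in which homogeneity is replaced by a local condition on $X$:

> $(*)$ every nonempty open $U\subseteq X$ contains two disjoint nonempty open sets that are homeomorphic to each other.

For example, $\mathbb R$ satisfies $(*)$, and so does $[0,1]$, which is not homogeneous: every nonempty open set contains an open interval, hence two disjoint ones. A space with an isolated point $x$ fails $(*)$ at $U=\{x\}$.

**Theorem 2.** Every nonempty Baire space satisfying $(*)$ is $\omega$-resolvable. No separation axiom is needed.

**Definition (complete rigidity).** An open set $U$ is *completely rigid* if, whenever $\varphi\colon A\to B$ is a homeomorphism between open subsets of $U$, we have $A=B$ and $\varphi=\mathrm{id}$.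

A one-point open set is completely rigid, and no nonempty open subset of $\mathbb R$ is.

**Theorem 3.** Let $X$ be a Hausdorff Baire space. There are disjoint open sets $Y,Z$ with $Y\cup Z$ dense in $X$ such that $Y$ is empty or $\omega$-resolvable, and every nonempty open subset of $Z$ contains a nonempty open set $U$ that is completely rigid. In particular, a nonempty Hausdorff Baire space that is not $\omega$-resolvable contains a nonempty completely rigid open set.

A small illustration is a convergent sequence together with its limit. Here we can take $Y=\emptyset$ and $Z=X$, since every nonempty open set contains an isolated point, and an isolated point is a completely rigid open set.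

## 2. Dense pieces and meager open sets: the elementary facts

The axiom of choice is used freely.

**Fact 4.** A nonempty open subspace of a resolvable ($\omega$-resolvable) space is resolvable ($\omega$-resolvable).

Intersect the dense pieces with the open set.

**Fact 5.** If a dense subset $D$ of $Y$ is resolvable ($\omega$-resolvable), so is $Y$.

The pieces are dense in $D$, hence dense in $Y$. Add $Y\setminus D$ to one of them.

**Fact 6.** Let $Y$ be nonempty and let $\mathcal U$ be a disjoint family of open subspaces of $Y$, each resolvable ($\omega$-resolvable), with $\bigcup\mathcal U$ dense in $Y$. Then $Y$ is resolvable ($\omega$-resolvable).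

Number the pieces of each member of $\mathcal U$, and unite the first pieces, the second pieces, and so on. The unions are pairwise disjoint and dense in $\bigcup\mathcal U$. Then use Fact 5.

**Fact 7.** Let $O$ be open in $X$ and $T\subseteq O$. Then $T$ is meager in $O$ if and only if it is meager in $X$. Consequently, if $\varphi\colon A\to B$ is a homeomorphism between open subsets of $X$ and $T\subseteq A$, then $T$ is meager in $X$ if and only if $\varphi(T)$ is.

It suffices to compare nowhere density of a set $N\subseteq O$ in $O$ and in $X$. If $N$ is nowhere dense in $X$, then each nonempty open subset of $O$ contains a nonempty open set missing $N$, so $N$ is nowhere dense in $O$. Conversely, let $N$ be nowhere dense in $O$ and let $G\subseteq X$ be nonempty open. If $G\cap O=\emptyset$, then $G$ itself misses $N$; otherwise $G\cap O$ contains a nonempty open set missing $N$. In particular, nonempty open subspaces of Baire spaces are Baire.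

**Fact 8 (Banach).** The union of any family $\mathcal M$ of meager open sets is meager.

The difficulty is that $\mathcal M$ may be uncountable. Let $\mathcal D$ be a maximal disjoint family of nonempty open sets, each contained in a member of $\mathcal M$. Write each $D\in\mathcal D$ as $D=\bigcup_nN_{D,n}$ with $N_{D,n}$ nowhere dense, and put $N_n=\bigcup_{D\in\mathcal D}N_{D,n}$.

Each $N_n$ is nowhere dense. Let $O$ be nonempty open. If $O$ meets no $D\in\mathcal D$, then $O$ misses $N_n$. If $O$ meets $D$, then $O\cap D$ contains a nonempty open set missing $N_{D,n}$. This set lies in $D$, so it is disjoint from every other $D'\supseteq N_{D',n}$, and therefore it misses $N_n$.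

So $\bigcup\mathcal D=\bigcup_nN_n$ is meager. If some $M\in\mathcal M$ were not contained in $\overline{\bigcup\mathcal D}$, the nonempty open set $M\setminus\overline{\bigcup\mathcal D}$ could be added to $\mathcal D$, against maximality. Hence $\bigcup\mathcal M\setminus\bigcup\mathcal D\subseteq\overline{\bigcup\mathcal D}\setminus\bigcup\mathcal D$. The right-hand side is the boundary of an open set, which is nowhere dense. So $\bigcup\mathcal M$ is meager.

## 3. Splitting $\mathbb R$ and $\mathbb Q$ by hand, and why orbits do not settle the general case

For $X=\mathbb R$, the sets $D_m=m\sqrt2+\mathbb Q$, $m=0,1,2,\dots$, are dense. They are pairwise disjoint because $(m-m')\sqrt2$ is irrational for $m\ne m'$. So $\mathbb R$ is $\omega$-resolvable.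

Second category is not necessary for the conclusion. In $\mathbb Q$, for each prime $p$ let $D_p$ be the set of fractions $a/p^k$ with $k\ge1$ and $p\nmid a$. These sets are pairwise disjoint, by the denominators in lowest terms. Each is dense: among two consecutive integers at least one is not divisible by $p$, so $D_p$ meets every interval of length greater than $2/p^k$, for every $k$.

In $\mathbb R$ the dense sets were orbits of a group of homeomorphisms, the translations by rationals. The first thing to try on a homogeneous space is the same: find a group $H$ of homeomorphisms of $X$ with infinitely many orbits, all dense. Orbits are automatically disjoint, so this would finish the proof. The attempt stops at the choice of $H$. Homogeneity says that the full homeomorphism group has exactly one orbit, namely $X$. A smaller group may have more orbits, but nothing in the hypotheses makes those orbits dense.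

A second try is to use one pair of disjoint homeomorphic open sets and transport something from one to the other. One pair gives nothing. If $V$ is irresolvable, then the disjoint sum of two copies of $V$ contains two disjoint homeomorphic open sets. It is still irresolvable, because a resolution of the sum would restrict to a resolution of $V$ (Fact 4). What homogeneity provides is such a pair inside every nonempty open set, and this is condition $(*)$.

## 4. From homogeneity to $(*)$: Theorem 2 implies Theorems 1 and 3

**Proof of Theorem 1 from Theorem 2.** Let $X$ be nondiscrete, homogeneous, Hausdorff and of the second category. Then $X\neq\emptyset$.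

**Step 1: $X$ is Baire.** The purpose is to pass from a global category assumption to a local one. Suppose a nonempty open set $U$ is meager, and fix $u\in U$. For each $y\in X$ there is a homeomorphism $h$ of $X$ with $h(u)=y$, and $h(U)$ is a meager open set containing $y$. So $X$ is a union of meager open sets, and by Fact 8 it is meager, a contradiction.

**Step 2: $X$ satisfies $(*)$.** If one point of $X$ were isolated, all would be by homogeneity, and $X$ would be discrete. So $X$ has no isolated points. Let $U$ be nonempty open. It contains two points $x\ne y$. Choose disjoint open sets $N_x\ni x$ and $N_y\ni y$ inside $U$, and a homeomorphism $h$ of $X$ with $h(x)=y$. Put $V=N_x\cap h^{-1}(N_y)$. This is an open set containing $x$, and $h(V)\subseteq N_y$ is open, nonempty, homeomorphic to $V$ and disjoint from $V\subseteq N_x$. Both lie in $U$.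

Now Theorem 2 applies. $\square$

**Proof of Theorem 3 from Theorem 2.** Let $Y$ be the union of a maximal disjoint family of $\omega$-resolvable open subsets of $X$. By Fact 6, $Y$ is empty or $\omega$-resolvable. Put $Z=X\setminus\overline Y$. A nonempty open set that misses $Y$ also misses $\overline Y$, so it lies in $Z$; hence $Y\cup Z$ is dense.

Let $O\subseteq Z$ be nonempty open. By maximality $O$ is not $\omega$-resolvable. It is nonempty and Baire, so by Theorem 2 it fails $(*)$: there is a nonempty open $U\subseteq O$ containing no two disjoint nonempty homeomorphic open sets. We check that $U$ is completely rigid. Let $\varphi\colon A\to B$ be a homeomorphism between open subsets of $U$, and suppose $\varphi(x)\ne x$ for some $x\in A$. Take disjoint open sets $M\ni x$ and $M'\ni\varphi(x)$, and put $V=M\cap\varphi^{-1}(M'\cap B)$. Then $V\subseteq A$ is open and contains $x$, and $\varphi(V)\subseteq M'$ is open and disjoint from $V$. So $V$ and $\varphi(V)$ are disjoint nonempty homeomorphic open subsets of $U$, a contradiction. Hence $\varphi=\mathrm{id}$ and $A=B$.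

Finally, let $X$ be nonempty and not $\omega$-resolvable. If $Z$ were empty, $Y$ would be dense in $X\neq\emptyset$, hence nonempty and $\omega$-resolvable, and Fact 5 would make $X$ $\omega$-resolvable. So $Z\ne\emptyset$, and $Z$ contains a nonempty completely rigid open set. $\square$

It remains to prove Theorem 2. We argue by contradiction and study what a space that resists splitting looks like.

## 5. Indivisible sets behave like ultrafilters

**Definition (indivisible).** Let $V$ be a nonempty open set. A set $E\subseteq V$ is *indivisible in $V$* if $E$ is dense in $V$ and $E\cap O$ is irresolvable for every nonempty open $O\subseteq V$.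

If $E$ is indivisible in $V$ and $V_1\subseteq V$ is nonempty open, then $E\cap V_1$ is indivisible in $V_1$. So we may shrink $V$ freely.

An easy example is the set $E$ of isolated points of a convergent sequence $V$ with its limit. It is dense, and each $E\cap O$ has isolated points.

A more instructive example, not Hausdorff, is the following. Let $p$ be a free ultrafilter on an infinite set $X$, and let the open sets be $\emptyset$ and the members of $p$. There are no isolated points. Let $O\in p$. A subset $D\subseteq O$ is dense in $O$ exactly when $D\in p$: if $D\notin p$, then $O\setminus D\in p$ is a nonempty open set missing $D$, and if $D\in p$, then $D$ meets every member of $p$. Two members of $p$ always intersect, so $O$ is irresolvable. Hence $X$ is indivisible in $X$. In this example, if a set in $p$ is cut into finitely many pieces, one piece is in $p$. The next lemma says that indivisible sets have the same property locally.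

**Lemma 9.** Let $E$ be indivisible in $V$, let $O\subseteq V$ be nonempty open, and let $E\cap O=A_1\sqcup\dots\sqcup A_k$ be a finite partition (empty pieces allowed). Then there are a nonempty open $O'\subseteq O$ and an $l$ with $E\cap O'\subseteq A_l$.

*Proof.* For $k=1$ take $O'=O$. Let $k=2$. The set $E\cap O$ is nonempty and irresolvable, so one of $A_1,A_2$ is not dense in it. That piece misses $E\cap O'$ for some nonempty open $O'\subseteq O$, so $E\cap O'$ lies in the other piece. For $k>2$, apply the case $k=2$ to $A_1\cup\dots\cup A_{k-1}$ and $A_k$. Either we are done with $l=k$, or we get a nonempty open $O_1\subseteq O$ with $E\cap O_1=(A_1\cap O_1)\sqcup\dots\sqcup(A_{k-1}\cap O_1)$, and induction applies. $\square$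

The second lemma produces indivisible sets from irresolvable ones.

**Lemma 10.** Let $O$ be a nonempty open set and let $E'\subseteq O$ be dense in $O$ and irresolvable. Then there is a nonempty open $V\subseteq O$ such that $E'\cap V$ is indivisible in $V$.

*Proof.* We throw away the places where $E'$ is resolvable. Take a maximal disjoint family of nonempty open $V'\subseteq O$ with $E'\cap V'$ resolvable, and let $Q$ be its union. Suppose $Q$ were dense in $O$. Then $E'\cap Q$ is dense in $E'$: if $G\subseteq O$ is open and meets $E'$, then $G\cap Q$ is nonempty and open, so it meets $E'$. Thus the sets $E'\cap V'$ form a disjoint family of open resolvable subspaces of $E'$ with dense union, and by Fact 6 the set $E'$ is resolvable, a contradiction. So $V=O\setminus\overline Q$ is nonempty. By maximality $E'\cap V'$ is irresolvable for every nonempty open $V'\subseteq V$. Since $E'$ is dense in $O$, the set $E'\cap V$ is dense in $V$. $\square$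

## 6. Lowering ordinals along local homeomorphisms

Suppose $E$ is indivisible in $V$, and that homeomorphic pairs respecting $E$ exist in every nonempty open set. We want a contradiction with category. Choose an injection $r\colon E\to\mathrm{Ord}$, that is, label the points of $E$ by distinct ordinals. Let $\psi\colon W\to W'$ be a homeomorphism between disjoint open sets that carries $E\cap W$ onto $E\cap W'$. For each $x\in E\cap W$ the labels $r(x)$ and $r(\psi(x))$ differ. By Lemma 9 one of the two comparisons holds throughout a smaller open set. We then relabel so that labels go down.

**Lemma 11.** Let $E$ be indivisible in $V$, and suppose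

> $(P)$ every nonempty open $O\subseteq V$ contains disjoint nonempty open sets $W,W'$ for which there is a homeomorphism $\psi\colon W\to W'$ with $\psi(E\cap W)=E\cap W'$.

Let $O\subseteq V$ be nonempty open and let $r\colon E\cap O\to\mathrm{Ord}$ be injective. Then there are a nonempty open $O^*\subseteq O$ and an injective $r^*\colon E\cap O^*\to\mathrm{Ord}$ with $r^*(x)<r(x)$ for all $x\in E\cap O^*$.

*Proof.* Take $W,W',\psi$ in $O$ from $(P)$. For $x\in E\cap W$ the point $\psi(x)$ lies in $E\cap W'$, so $\psi(x)\neq x$ and $r(\psi(x))\ne r(x)$. Apply Lemma 9 to the partition of $E\cap W$ according to which of the two ordinals is smaller. There is a nonempty open $W_0\subseteq W$ such that one of the following holds.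

* (a) $r(\psi(x))<r(x)$ for all $x\in E\cap W_0$. Put $O^*=W_0$ and $r^*(x)=r(\psi(x))$.
* (b) $r(\psi(x))>r(x)$ for all $x\in E\cap W_0$. Put $O^*=\psi(W_0)$ and $r^*(y)=r(\psi^{-1}(y))$. If $y\in E\cap O^*$, then $y\in E\cap W'=\psi(E\cap W)$, so $y=\psi(x)$ with $x\in E\cap W$. Since $y\in\psi(W_0)$ and $\psi$ is injective, $x\in W_0$. Hence $r^*(y)$ is defined, and $r^*(y)=r(x)<r(\psi(x))=r(y)$.

In both cases $r^*$ is the composition of two injections, hence injective, and $O^*\subseteq O$ is nonempty and open. $\square$

The new labeling is again injective, so the lemma can be applied again. The tempting finish is to iterate: get $O\supseteq O_1\supseteq O_2\supseteq\cdots$ with labelings $r>r_1>r_2>\cdots$, pick a point $x\in E\cap\bigcap_kO_k$, and obtain an infinite decreasing sequence of ordinals $r(x)>r_1(x)>\cdots$, which is impossible. This stops at the choice of $x$. A decreasing sequence of nonempty open sets can have empty intersection, as $(0,1/k)$ in $\mathbb R$ shows, and no compactness is available.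

The way around is to lower the labels at densely many places at once. Then the decreasing open sets are dense in $V$, and only a meager set is lost. The price is that the lowered labeling, patched together from many open sets, need not be injective: two patches may use the same ordinal. But it is still injective on small open sets, which is all that Lemma 11 needs.

**Proposition 12.** If $E$ is indivisible in $V$ and $(P)$ holds, then $E$ is meager.

*Proof.* **Step 1: the construction to be carried out.** We construct dense open subsets $V=G_0\supseteq G_1\supseteq G_2\supseteq\cdots$ of $V$ and functions $r_k\colon E\cap G_k\to\mathrm{Ord}$ such that, for all $k$,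

1. $r_{k+1}(x)<r_k(x)$ for all $x\in E\cap G_{k+1}$;
2. every nonempty open $O\subseteq G_k$ contains a nonempty open $O^\circ$ such that $r_k$ is injective on $E\cap O^\circ$.

**Step 2: carrying it out.** Let $r_0$ be any injection of $E$ into the ordinals; condition 2 holds with $O^\circ=O$. Given $G_k$ and $r_k$, call a nonempty open $O^*\subseteq G_k$ *admissible* if there is an injective $r^*\colon E\cap O^*\to\mathrm{Ord}$ with $r^*<r_k$ pointwise on $E\cap O^*$. Every nonempty open $O\subseteq G_k$ contains an admissible set: choose $O^\circ\subseteq O$ by condition 2, and apply Lemma 11 to $O^\circ$ and the restriction of $r_k$ to $E\cap O^\circ$.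

Take a maximal disjoint family of admissible sets, choose one $r^*$ for each, and let $G_{k+1}$ be the union of the family and $r_{k+1}$ the union of the chosen functions. This is a function because the admissible sets in the family are disjoint. Condition 1 holds by the choice of the $r^*$.

The set $G_{k+1}$ is dense in $G_k$. Otherwise some nonempty open $O\subseteq G_k$ misses it, $O$ contains an admissible set, and that set could be added to the family. As $G_k$ is dense in $V$, so is $G_{k+1}$.

For condition 2, let $O\subseteq G_{k+1}$ be nonempty open. It meets some $O^*$ of the family, and $r_{k+1}$ is injective on $E\cap(O\cap O^*)$, because there it coincides with the injective $r^*$ chosen for $O^*$. So take $O^\circ=O\cap O^*$.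

**Step 3: reading off the conclusion.** A point $x\in E\cap\bigcap_kG_k$ would give $r_0(x)>r_1(x)>r_2(x)>\cdots$, an infinite strictly decreasing sequence of ordinals. So there is no such point, and $E\subseteq\bigcup_k(V\setminus G_k)$. Each $V\setminus G_k$ is nowhere dense in $V$, because $G_k$ is open and dense in $V$. So $E$ is meager in $V$, hence in $X$ by Fact 7. $\square$

This already settles the weaker half of Theorem 2.

**Corollary 13.** Every nonempty Baire space $X$ satisfying $(*)$ is resolvable.

*Proof.* Suppose $X$ is irresolvable. By Lemma 10 with $O=E'=X$ there is a nonempty open $V$ that is indivisible in itself. With $E=V$, condition $(P)$ just asks for disjoint nonempty homeomorphic open sets inside each nonempty open $O\subseteq V$, which is $(*)$. By Proposition 12, $V$ is meager, which contradicts the Baire property. $\square$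

## 7. Spaces that split only finitely often

For $\omega$-resolvability the argument of Corollary 13 does not start. A space that is not $\omega$-resolvable may well be resolvable, so we cannot expect an indivisible open set.

Here is a non-Hausdorff example. Let $X=A\sqcup B$ with free ultrafilters $p$ on $A$ and $q$ on $B$, where $A$ and $B$ are infinite. Let the nonempty open sets be those $U$ with $U\cap A\in p$ and $U\cap B\in q$. This is a topology: unions and finite intersections of such sets are again such sets, $\emptyset$ being added. A set $D$ is dense in an open $U\neq\emptyset$ exactly when its trace satisfies $D\cap U\cap A\in p$ or $D\cap U\cap B\in q$, since otherwise $U\setminus D$ is a nonempty open set, and conversely such a $D$ meets every nonempty open subset of $U$. So $A$ and $B$ are disjoint dense sets. But among three disjoint sets dense in $U$, two would both have traces in $p$ or both have traces in $q$, and would therefore meet. Hence no open subspace is $\omega$-resolvable. The subspace $A$ carries the ultrafilter topology of Section 5, as does $B$, and both are indivisible in $X$. So the space is a union of two indivisible sets. In general we have the following.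

**Lemma 14.** Let $X\neq\emptyset$ be a space with no $\omega$-resolvable open subspace. Then there are a nonempty open $V$, an $n\ge1$ and a partition $V=E_1\sqcup\dots\sqcup E_n$ in which every $E_i$ is indivisible in $V$.

*Proof.* The idea is to peel off indivisible sets one after another. If we could go on forever we would have a resolution into infinitely many sets; when we are stopped, what we have peeled off already fills an open set.

We try to construct recursively dense open sets $X=P_0\supseteq P_1\supseteq\cdots$ and pairwise disjoint sets $E_k\subseteq P_k$ ($k\ge1$) with $E_k$ indivisible in $P_k$. Suppose this is done for the stages below $k$, where $k\ge1$, and let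
$$R=P_{k-1}\setminus(E_1\cup\dots\cup E_{k-1}).$$

**Step 1: if $R$ is not dense in $P_{k-1}$, we are done.** In this case $k\ge2$, because $R=X$ for $k=1$. Choose a nonempty open $V\subseteq P_{k-1}$ with $V\cap R=\emptyset$. Then $V=\bigsqcup_{i<k}(E_i\cap V)$. For each $i<k$ we have $V\subseteq P_{k-1}\subseteq P_i$, so $E_i\cap V$ is indivisible in $V$. This is the required partition, with $n=k-1$.

**Step 2: if $R$ is dense in $P_{k-1}$, then indivisible subsets of $R$ exist everywhere.** Let $O\subseteq P_{k-1}$ be nonempty open, and let $D=R\cap O$, which is dense in $O$. We claim that some dense subset of $D$ is irresolvable. Suppose every dense subset of $D$ is resolvable. Then we can split $D=D_1\sqcup F_1$ with both sets dense in $D$. The set $F_1$ is a dense subset of $D$, so it splits as $F_1=D_2\sqcup F_2$ with both sets dense in $F_1$, hence in $D$; and so on. The sets $D_1,D_2,\dots$ are pairwise disjoint and dense in $D$. Adding leftover points to $D_1$, we see that $D$ is $\omega$-resolvable, and by Fact 5 so is $O$, which is excluded by assumption.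

So there is an irresolvable $E'\subseteq D$ dense in $D$, hence dense in $O$. By Lemma 10 there is a nonempty open $V\subseteq O$ such that $E=E'\cap V$ is indivisible in $V$. Also $E\subseteq R$.

**Step 3: patching these sets into one $E_k$.** Take a maximal family of pairs $(V,E)$, with pairwise disjoint nonempty open sets $V\subseteq P_{k-1}$ and with $E\subseteq R\cap V$ indivisible in $V$. Let $P_k$ be the union of the sets $V$, and $E_k$ the union of the sets $E$. By Step 2 and maximality, $P_k$ is dense in $P_{k-1}$, hence in $X$. The set $E_k$ is dense in $P_k$, and it is disjoint from $E_1,\dots,E_{k-1}$ because $E_k\subseteq R$. Let $O\subseteq P_k$ be nonempty open. It meets some $V$ of the family, and $E_k\cap O\cap V=E\cap(O\cap V)$ is irresolvable, where $E$ is the set paired with $V$. This is a nonempty open subspace of $E_k\cap O$, so $E_k\cap O$ is irresolvable by Fact 4. Hence $E_k$ is indivisible in $P_k$, and stage $k$ is complete.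

**Step 4: the construction must stop.** If Step 1 never applied, we would get infinitely many pairwise disjoint sets $E_k$, each dense in $P_k$ and hence in $X$. Then $X$ would be $\omega$-resolvable, a contradiction. $\square$

## 8. More copies than pieces: proof of Theorem 2

We would like to apply Proposition 12 to one of the sets $E_i$ of Lemma 14. There are two obstacles. First, $E_i$ may be meager, and then Proposition 12 is no contradiction. Second, the homeomorphisms given by $(*)$ know nothing about the partition. A homeomorphism $\psi\colon W\to W'$ scatters $E_1\cap W$ over the sets $E_1,\dots,E_n$. Lemma 9 lets us shrink until the image lies in a single $E_j$, but possibly $j\neq1$. Such exchanges do occur: in the example of Section 7 with two copies of the same set and the same ultrafilter, interchanging the copies is a homeomorphism of $X$ that swaps $A$ and $B$. If $\psi$ sends points of $E_1$ into $E_2$, then case (b) of Lemma 11 would give a lowered labeling on a part of $E_2$ instead of $E_1$, and the descent would not stay on one set.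

For the second obstacle we use $n+1$ homeomorphic copies instead of two. Two of the copies of $E_1$ must then land in the same piece $E_i$.

**Lemma 15.** Under $(*)$, for every $k\ge1$, every nonempty open $U$ contains $k$ pairwise disjoint nonempty open sets that are pairwise homeomorphic.

*Proof.* It suffices to treat $k=2^m$, by induction on $m$. For $m=0$ take $U$ itself. Let $V_1,\dots,V_{2^m}\subseteq U$ be such sets, with homeomorphisms $\varphi_i\colon V_1\to V_i$. By $(*)$ choose disjoint nonempty homeomorphic open $A,B\subseteq V_1$. The $2^{m+1}$ sets $\varphi_i(A),\varphi_i(B)$ are open, nonempty and pairwise disjoint, and each is homeomorphic to $A$. $\square$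

**Proof of Theorem 2.** Let $X$ be nonempty and Baire with $(*)$, and suppose $X$ is not $\omega$-resolvable.

**Step 1: reduction to a space with no $\omega$-resolvable open subspace.** This is to make Lemma 14 available. By Fact 6, the union of a maximal disjoint family of $\omega$-resolvable open subsets of $X$ is not dense. The complement of its closure is a nonempty open subspace, it contains no $\omega$-resolvable open set by maximality, and it inherits the Baire property and $(*)$. Replace $X$ by it, and take $V=E_1\sqcup\dots\sqcup E_n$ from Lemma 14.

**Step 2: separating meager and nonmeager pieces.** This deals with the first obstacle. Call $E_i$ *everywhere nonmeager in $V$* if $E_i\cap O$ is nonmeager for each nonempty open $O\subseteq V$. We want each $E_i$ to be either meager or everywhere nonmeager in $V$. Go through $i=1,\dots,n$. If $E_i$ is not everywhere nonmeager, there is a nonempty open $O\subseteq V$ with $E_i\cap O$ meager; replace $V$ by $O$ and every $E_j$ by $E_j\cap O$. Indivisibility survives shrinking, and so do "meager" and "everywhere nonmeager", so what was achieved for earlier indices is kept. After at most $n$ shrinkings the goal is reached.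

Let $L$ be the set of $i$ such that $E_i$ is everywhere nonmeager in $V$. Since $V$ is nonmeager and is the union of finitely many $E_i$, we have $L\ne\emptyset$. Renumbering, let $1\in L$.

For $i\in L$ and a nonempty open $O\subseteq V$, say that *$i$ is good for $O$* if there are disjoint nonempty open $W,W'\subseteq O$ and a homeomorphism $\psi\colon W\to W'$ with $\psi(E_i\cap W)=E_i\cap W'$.

**Step 3: for every nonempty open $O\subseteq V$, some $i\in L$ is good for $O$.** This is the pigeonhole argument. By Lemma 15 choose pairwise disjoint nonempty open $V_0,\dots,V_n\subseteq O$ and homeomorphisms $\varphi_l\colon V_0\to V_l$ for $l=0,\dots,n$. Each $x\in E_1\cap V_0$ determines a vector $(j_0,\dots,j_n)\in\{1,\dots,n\}^{n+1}$ by $\varphi_l(x)\in E_{j_l}$. This partitions $E_1\cap V_0$ into finitely many pieces. By Lemma 9 there are a nonempty open $O'\subseteq V_0$ and one fixed vector $(j_0,\dots,j_n)$ with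
$$\varphi_l(E_1\cap O')\subseteq E_{j_l}\qquad(l=0,\dots,n).$$
There are $n+1$ entries and $n$ possible values, so $j_l=j_{l'}=:i$ for some $l<l'$. (With $n=2$ and only two copies the vector could be $(1,2)$; with three copies a repetition is forced.) Put
$$S=\varphi_l(E_1\cap O'),\qquad S'=\varphi_{l'}(E_1\cap O'),\qquad \theta=\varphi_{l'}\varphi_l^{-1}\colon\varphi_l(O')\to\varphi_{l'}(O').$$
Then $S,S'\subseteq E_i$ and $\theta(S)=S'$. Since $E_1\cap O'$ is dense in $O'$, the sets $S$ and $S'$ are dense in $\varphi_l(O')$ and $\varphi_{l'}(O')$ respectively. Since $1\in L$, the set $E_1\cap O'$ is nonmeager, so by Fact 7 the set $S\subseteq E_i$ is nonmeager. Hence $E_i$ is not meager, and $i\in L$ by Step 2.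

So far we know only that $S$ and $S'$ are dense parts of $E_i$ that correspond to each other. We shrink until they are all of $E_i$. Apply Lemma 9 to the partition of $E_i\cap\varphi_l(O')$ into $S$ and its complement: there is a nonempty open $P\subseteq\varphi_l(O')$ with $E_i\cap P\subseteq S$ or $E_i\cap P\cap S=\emptyset$. Since $S\subseteq E_i$ is dense in $\varphi_l(O')$, the second is impossible, so $E_i\cap P\subseteq S$. In the same way, apply Lemma 9 to the partition of $E_i\cap\theta(P)$ into $S'\cap\theta(P)$ and its complement, using that $S'$ is dense. There is a nonempty open $W'\subseteq\theta(P)$ with $E_i\cap W'\subseteq S'$. Put $W=\theta^{-1}(W')\subseteq P$ and $\psi=\theta|_W\colon W\to W'$. Then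
$$E_i\cap W=S\cap W,\qquad E_i\cap W'=S'\cap W',$$
and therefore $\psi(E_i\cap W)=\theta(S\cap W)=\theta(S)\cap\theta(W)=S'\cap W'=E_i\cap W'$. Finally $W\subseteq V_l$ and $W'\subseteq V_{l'}$ are disjoint, nonempty, open and contained in $O$. So $i$ is good for $O$.

**Step 4: one index that works on all small open sets.** The $i$ of Step 3 may depend on $O$, while condition $(P)$ concerns a single set. We claim that there are $i\in L$ and a nonempty open $V'\subseteq V$ such that $i$ is good for every nonempty open $O\subseteq V'$. Note that if $i$ is not good for $O$, it is not good for any smaller nonempty open set. Suppose the claim is false, and let $L=\{i_1,\dots,i_s\}$. Put $O_0=V$. Since $i_1$ and $O_0$ do not satisfy the claim, there is a nonempty open $O_1\subseteq O_0$ for which $i_1$ is not good. Since $i_2$ and $O_1$ do not satisfy the claim, there is a nonempty open $O_2\subseteq O_1$ for which $i_2$ is not good, and so on. No index in $L$ is good for $O_s$, which contradicts Step 3.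

**Step 5: the contradiction.** Take $i,V'$ from Step 4 and put $E=E_i\cap V'$. Then $E$ is indivisible in $V'$. Condition $(P)$ holds for $E$ and $V'$, since for $W,W'\subseteq V'$ we have $E\cap W=E_i\cap W$ and $E\cap W'=E_i\cap W'$. By Proposition 12, $E_i\cap V'$ is meager. But $i\in L$, so $E_i\cap V'$ is nonmeager, a contradiction. $\square$

With Section 4, this completes the proofs of Theorems 1, 2 and 3.

## 9. Local homeomorphisms, second category without Baire, and a measurable cardinal

**Remark 16.** The conclusion of Theorem 1 holds for every nonempty Hausdorff Baire space in which every nonempty open set $U$ contains two points $x\ne y$ having open neighborhoods $N_x,N_y$ and a homeomorphism $g\colon N_x\to N_y$ with $g(x)=y$. To check $(*)$, choose disjoint open $M\ni x$ and $M'\ni y$ inside $U$, and put $V=N_x\cap M\cap g^{-1}(M'\cap N_y)$. Then $V\ni x$ and $g(V)\subseteq M'$ are disjoint nonempty homeomorphic open subsets of $U$, and Theorem 2 applies.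

**Remark 17.** If $X$ is of the second category and satisfies $(*)$, but is not assumed Baire, then $X$ has an $\omega$-resolvable open subspace. By Fact 8 the union $M$ of all meager open sets is meager, and so is $\overline M$, because the boundary of an open set is nowhere dense. So $X\setminus\overline M$ is nonempty and open. It is Baire, since a meager nonempty open subset of it would be contained in $M$. It inherits $(*)$, and Theorem 2 applies to it.

**Remark 18.** By Kunen–Szymański–Tall (*Baire irresolvable spaces and ideal theory*), Baire irresolvable spaces without isolated points are consistent relative to a measurable cardinal. So homogeneity cannot simply be dropped from Theorem 1 in ZFC. This fact is not used anywhere above. The question of $\kappa$-resolvability for $\kappa>\omega$ is not addressed here.
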